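# Ergodicity of Hénon's singular plane map

## Hopf's argument on the baker transformation

**Definition (ergodic).** A measure-preserving bijection $S$ of a measure space $(Y,m)$ is *ergodic* if every measurable set $A$ with $S^{-1}A=A$ is null or has null complement ("is conull").

We start with a map for which ergodicity takes half a page. Let $B$ be the baker transformation of the open square $(-1,1)^2$:
$$B(\alpha,\beta)=\Bigl(2\alpha-\epsilon,\ \frac{\beta+\epsilon}{2}\Bigr),\qquad \epsilon=\operatorname{sign}\alpha .$$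
If $\alpha=\sum_{i\ge1}\epsilon_i2^{-i}$ and $\beta=\sum_{i\le0}\epsilon_i2^{-(1-i)}$ with digits $\epsilon_i=\pm1$, this is the shift of the sequence $(\epsilon_i)$ by one place: the first digit of $\alpha$ becomes the first digit of $\beta$. The inverse is $(\alpha,\beta)\mapsto(\frac{\alpha+\epsilon}2,2\beta-\epsilon)$ with $\epsilon=\operatorname{sign}\beta$. Points with no dyadic rational coordinate form a conull set that $B$ maps bijectively to itself, and we work there. $B$ doubles horizontal lengths and halves vertical ones, so it preserves Lebesgue measure.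

**Proposition 1.** $B$ is ergodic.

*Proof.* Let $f$ be continuous on the closed square. By Birkhoff's theorem the forward averages $\frac1n\sum_{j<n}f\circ B^j$ and the backward averages $\frac1n\sum_{j<n}f\circ B^{-j}$ converge a.e. to the same limit $f^*$, the conditional expectation of $f$ on the $\sigma$-algebra of invariant sets ($B$ and $B^{-1}$ have the same invariant sets).

Two points $(\alpha,\beta),(\alpha,\beta')$ on one vertical line use the same digits in the future, and $B^n$ shrinks their distance to $2^{-n}|\beta-\beta'|$. As $f$ is uniformly continuous, their forward averages differ by a quantity that tends to $0$. So the forward limit, where it exists, is a function of $\alpha$ alone. In the same way the backward limit is a function of $\beta$ alone. Hence $\theta_1(\alpha)=f^*=\theta_2(\beta)$ for a.e. $(\alpha,\beta)$. By Fubini there is a $\beta_0$ with $\theta_1(\alpha)=\theta_2(\beta_0)$ for a.e. $\alpha$, so $f^*$ is a.e. constant. Continuous functions are dense in $L^1$ and conditional expectation is continuous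 on $L^1$, so the conditional expectation of every $L^1$ function is constant. For the indicator $1_A$ of an invariant set this says that $1_A$ is a.e. constant. $\square$

The proof used three things: two families of curves, one contracted in the future and the other in the past; Fubini's theorem for these families; and the pointwise ergodic theorem for a finite measure. Here is the map for which we ask the same question. Hénon introduced it as an asymptotic form of the equations of motion of a special case of the restricted three-body problem: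
$$F(x,y)=\Bigl(x+\frac1y,\ y-x-\frac1y\Bigr),\qquad F^{-1}(x,y)=\Bigl(x-\frac1{x+y},\ x+y\Bigr).$$
$F$ is singular along $y=0$, its inverse along $y=-x$, and it preserves Lebesgue measure $\mu$ of the plane. Its domain is the set of points for which $F^n$ is defined for all integers $n$. The question, posed in "Singularities In Classical Mechanical Systems" (https://github.com/Graukolos/bachelorseminar), is whether $F$ is ergodic on its domain.

What changes? Theorem 1 of Devaney gives a homeomorphism from the plane to the open square that conjugates $F$ to $B$ on their domains, so one might hope to transport Proposition 1. But the conjugacy is purely topological, and a homeomorphism need not respect null sets. For example, $x\mapsto x+\kappa(x)$ with $\kappa$ the Cantor function maps $[0,1]$ homeomorphically onto $[0,2]$; it maps the complement of the Cantor set onto a set of measure $1$, and so the Cantor set, which is null, onto a set of measure $1$. So Devaney's theorem says nothing about ergodicity, and we shall not use it.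 There are then two separate tasks.

1. Find invariant families of curves for $F$ that are regular enough for Fubini's theorem.
2. Deal with infinite measure. The translation $(x,y)\mapsto(x+1,y)$ preserves $\mu$, and no point ever comes back. For a finite measure recurrence is automatic; for $F$ it has to be proved. This is the harder task.

## The two theorems, and the textbook facts they rest on

**Definition (wandering, conservative).** Let $S$ be a measure-preserving bijection of a $\sigma$-finite space $(Y,m)$. A measurable set $W$ is *wandering* if the sets $S^nW$, $n\in\mathbb Z$, are pairwise disjoint. $S$ is *conservative* if every wandering set is null.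

For the translation above, $[0,1)\times\mathbb R$ is wandering and its translates fill the plane. If $m(Y)<\infty$, a wandering set must be null, so $S$ is conservative.

**Theorem 2.** $F$ on its domain is conservative and ergodic for Lebesgue measure: every measurable $F$-invariant set is null or has null complement.

**Theorem 3.** For every ergodic invertible probability-preserving transformation $R$ of a standard probability space $(X,\nu)$, $F\times R$ is conservative and ergodic for (Lebesgue)$\times\nu$. Consequently every power $F^k$, $k\ne0$, is ergodic, and $F$ has no nonconstant $L^\infty$ eigenfunctions. Moreover, up to constants Lebesgue measure is the only $\sigma$-finite absolutely continuous invariant measure, and $\frac1n\sum_{j<n}f\circ F^j\to0$ a.e. for each $f\in L^1$.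

We shall quote the following for a measure-preserving bijection $S$ of a $\sigma$-finite space $(Y,m)$.

- *Hopf decomposition.* $Y=\mathcal C\sqcup\mathcal W$ with both parts invariant, $S$ conservative on $\mathcal C$, and $\mathcal W=\bigsqcup_{n\in\mathbb Z}S^nW$ with $W$ wandering.
- *Poincaré recurrence.* If $E\subset\mathcal C$ is measurable, a.e. point of $E$ returns to $E$ for infinitely many $n>0$ and for infinitely many $n<0$.
- *Hopf's ratio theorem.* If $S$ is conservative, $0<G\in L^1$ and $f\in L^1$, then $\sum_{j<n}f\circ S^j/\sum_{j<n}G\circ S^j\to E_{Gm}(f/G\mid\mathcal I)$ a.e., where $\mathcal I$ is the $\sigma$-algebra of invariant sets and $E_{Gm}$ is conditional expectation for the finite measure $G\,m$.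
- *Birkhoff's theorem, $\sigma$-finite form.* For $f\in L^1$ the averages $\frac1n\sum_{j<n}f\circ S^j$ converge a.e. to an invariant $L^1$ function.

We also use the Paley–Zygmund inequality $\mathbb P(N\ge\frac12\mathbb EN)\ge\frac14(\mathbb EN)^2/\mathbb E N^2$ for $N\ge0$ with $0<\mathbb EN$ and $\mathbb EN^2<\infty$; the Schwarz–Pick and Montel theorems; and the Poisson representation of bounded harmonic functions on a half plane. Throughout, $|E|$ is linear measure, and $c,C$ (possibly indexed) are positive absolute constants; without an index they may change from line to line.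

## Second-order recursion, symmetries, and a few orbits by hand

Put $(a,b)=(x+y,\,y)$, a linear change of determinant $1$. Then $F$ becomes
$$T(a,b)=\Bigl(b,\ 2b-\frac1b-a\Bigr),\qquad T^{-1}(a,b)=\Bigl(2a-\frac1a-b,\ a\Bigr),$$
and $T:\{b\ne0\}\to\{a\ne0\}$ is a diffeomorphism of Jacobian $1$. Indeed $a_1=x_1+y_1=y_0$ and $b_1=y_0-x_0-\frac1{y_0}$ with $x_0=a-b$, $y_0=b$. Write $y_{-1}=a$, $y_0=b$ and $v_n=y_n-y_{n-1}$. Then $T^n(a,b)=(y_{n-1},y_n)$ and
$$y_{n+1}=2y_n-\frac1{y_n}-y_{n-1},\qquad v_{n+1}=v_n-\frac1{y_n},\qquad y_{n+1}=y_n+v_{n+1}.\tag{1}$$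
Think of a particle with position $y_n$ and velocity $v_n$, pulled toward $0$ with force $1/|y_n|$. For $n\ge1$, $T^n$ is defined at a point iff $y_0,\dots,y_{n-1}$ are defined and nonzero.

There are two symmetries. $T$ commutes with $p\mapsto-p$. With $\iota(a,b)=(b,a)$ we have $\iota T\iota=T^{-1}$, since $\iota T(b,a)=\iota(a,2a-\frac1a-b)$. So reading an orbit backward gives an orbit.

Let $\mathcal D^+$ be the set where all $T^n$, $n\ge0$, are defined, and $\mathcal D=\mathcal D^+\cap\iota\mathcal D^+$ the domain. Its complement is the union over $n\ge0$ of the sets $T^{-n}\{b=0\}$ and $T^n\{a=0\}$. These are countably many images of null sets under diffeomorphisms between open sets, so $\mathcal D$ is conull. $T$ is a measure-preserving bijection of $\mathcal D$.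

*Periodic orbits.* A fixed point would need $a=b$ and $1/b=0$, so there is none. The alternating sequence $\frac12,-\frac12,\frac12,\dots$ is an orbit of period two: $2(-\frac12)+2-\frac12=\frac12$. With $\alpha=1/\sqrt2$ the sequence $\alpha,\alpha,-\alpha,-\alpha,\alpha,\dots$ is an orbit of period four: from $(\alpha,\alpha)$ we get $\alpha-1/\alpha=-\alpha$; from $(\alpha,-\alpha)$ we get $-2\alpha+1/\alpha-\alpha=-3\alpha+2\alpha=-\alpha$; the rest follows by symmetry. The sign pattern $(-,+,+,-)$ that occurs here will be our marker for a return.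

*Every forward orbit in $\mathcal D^+$ changes sign infinitely often.* Suppose $y_n>0$ for $n\ge n_0$. Then $v_n$ decreases from then on. If $v_n\ge0$ for all $n\ge n_0$, then $y_n\le y_{n_0}+(n-n_0)v_{n_0}$, so $\sum1/y_n=\infty$ and $v_n\to-\infty$, a contradiction. So some $v_m<0$ with $m\ge n_0$, and then $v_n\le v_m<0$ for $n\ge m$ and $y_n\to-\infty$, again a contradiction. The other sign is symmetric.

So the particle always comes back to the neighborhood of $0$ or jumps across it. This is not recurrence: $T^n p=(y_{n-1},y_n)$ is in a bounded set only if $y_n$ *and* $v_n$ are bounded, and the particle might cross faster and faster.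

## An invariant slope field with a global Lipschitz bound

We look for the analog of the horizontal lines of the baker map: curves that $T^{-n}$ contracts. Take vertical lines $\{c\}\times\mathbb R$ and push them forward by $T^n$. If a curve has $da/db=m$ at a point $(a,b)$, its tangent $(m,1)$ is mapped by $dT$ to $(1,2+b^{-2}-m)$, so the image curve has $da/db=(2+b^{-2}-m)^{-1}$ at a point whose first coordinate is $b$. Starting with $m=0$, this suggests $\sigma_0\equiv0$ and
$$\sigma_{n+1}(a,b)=\Bigl(2+a^{-2}-\sigma_n(T^{-1}(a,b))\Bigr)^{-1}\ (a\ne0),\qquad\sigma_{n+1}(0,b)=0 .$$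
For instance $\sigma_1(a,b)=\frac{a^2}{1+2a^2}$. Inductively $0\le\sigma_n\le\frac{a^2}{1+a^2}<1$, because the denominator is at least $1+a^{-2}$. Each $\sigma_n$ is continuous on $\mathbb R^2$ (at $a=0$ by this bound), $\sigma_n(-p)=\sigma_n(p)$, and $\sigma_n\le\sigma_{n+1}$ by induction from $\sigma_0=0\le\sigma_1$. Let $\sigma=\lim\sigma_n$. Then $\sigma$ is even and
$$0\le\sigma\le\frac{a^2}{1+a^2},\qquad\frac1{\sigma(p)}=2+a^{-2}-\sigma(T^{-1}p)\quad(a\ne0).\tag{2}$$
In particular $\sigma>0$ when $a\neq0$.

**Proposition 4.** $|\sigma(a,b)-\sigma(a',b)|\le|a-a'|$ and $|\sigma(a,b)-\sigma(a,b')|\le\frac54|b-b'|$.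

*Proof.* The bounds pass to the limit, so it suffices to treat $\sigma_n$ with $n\ge1$.

**Step 1 (reduce to derivative bounds).** The purpose is to see that the singularities do not matter. Let $\Sigma_n$ be the set where $T^{-n}$ is undefined. Off $\Sigma_n$, an open set, $\sigma_n$ is smooth, by induction, since the denominators are $\ge1$. With $x_{-1}=b$, $x_0=a$, $x_{j+1}=2x_j-1/x_j-x_{j-1}$ we have $T^{-j}(a,b)=(x_j,x_{j-1})$, so a point is in $\Sigma_n$ iff some $x_j=0$ with $0\le j\le n-1$ (the $x_j$ being defined successively).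

On a horizontal line, $x_j$ ($j\ge0$) is a rational function of $a$. Its derivatives satisfy $d_{-1}=0$, $d_0=1$, $d_{j+1}=(2+x_j^{-2})d_j-d_{j-1}$, so $d_{j+1}-d_j=d_j-d_{j-1}+x_j^{-2}d_j\ge d_j-d_{j-1}>0$, and $d_j\ge1$. So $x_j$ is not identically $0$ and has finitely many zeros. On a vertical line with $a\ne0$ the derivatives of $-x_j$ in $b$ satisfy the same recursion with value $0$ for $j=0$ and $1$ for $j=1$, so they are $\ge1$ for $j\ge1$, while $x_0=a\ne0$. So these lines meet $\Sigma_n$ in finitely many points. On $\{a=0\}$ we have $\sigma_n=0$. A continuous function on a line which off finitely many points has derivative bounded by $L$ is $L$-Lipschitz. So it is enough to show $|\partial_a\sigma_n|\le1$ and $|\partial_b\sigma_n|\le\frac54$ off $\Sigma_n$.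

**Step 2 (notation along one orbit).** The purpose is to express $\sigma_n$ through derivatives of the orbit. Let $p\notin\Sigma_n$, $(c,t)=T^{-n}p$, and index the orbit so that $(y_{-1},y_0)=(c,t)$ and $p=(y_{n-1},y_n)$; then $y_0,\dots,y_{n-1}\ne0$. With $c$ fixed put $D_k=\partial y_k/\partial t$ and $\tau_k=2+y_k^{-2}$. Then $D_{-1}=0$, $D_0=1$, $D_{k+1}=\tau_kD_k-D_{k-1}$; as in Step 1 the $D_k$ increase strictly, so $D_k\ge1$ for $k\ge0$. For $k\ge1$ let $m_k=D_k/D_{k-1}>1$. Then $m_1=\tau_0$ and $m_{k+1}=\tau_k-1/m_k$. This is the recursion for $1/\sigma_k$ along the orbit, so $\sigma_k(T^k(c,t))=1/m_k$. Put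
$$e_k=m_k-1,\qquad\varepsilon_k=1-\frac1{m_k}=\frac{e_k}{m_k},\qquad\text{so}\quad e_{k+1}=y_k^{-2}+\varepsilon_k .$$
Finally let $\frac{d}{dy_k}=D_k^{-1}\partial_t$ (with $c$ fixed), $\kappa_k=dm_k/dy_k$ and $X_k=d\log D_k/dy_k$.

**Step 3 ($|\kappa_k|\le e_k$).** This controls how the slope varies along the pushed-forward line. For $k=1$, with $x=|t|^{-1}$: $\partial_tm_1=-2t^{-3}$ and $D_1=2+t^{-2}$, so $|\kappa_1|=\frac{2x^3}{2+x^2}$. As $2x^3\le x^2+x^4\le(1+x^2)(2+x^2)$, this is $\le1+x^2=e_1$. Next, $\partial_tm_{k+1}=D_k(-2y_k^{-3}+\kappa_km_k^{-2})$ and $D_{k+1}=m_{k+1}D_k$, so $m_{k+1}\kappa_{k+1}=-2y_k^{-3}+\kappa_km_k^{-2}$. With $x=|y_k|^{-1}$ and the inductive hypothesis, using $e_km_k^{-2}=\varepsilon_k/m_k\le\varepsilon_k$,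
$$m_{k+1}|\kappa_{k+1}|\le2x^3+e_km_k^{-2}\le x^2(1+x^2)+\varepsilon_k\le(x^2+\varepsilon_k)(1+x^2+\varepsilon_k)=e_{k+1}m_{k+1}.$$

**Step 4 ($|X_k|\le1$).** This controls the distortion of $T^k$ on the line. $X_0=0$ because $D_0=1$. From $\log D_k=\log m_k+\log D_{k-1}$ we get $X_k=\frac{\kappa_k}{m_k}+\frac{X_{k-1}}{m_k}$. So, if $|X_{k-1}|\le1$,
$$|X_k|\le\varepsilon_k+\frac{|X_{k-1}|}{m_k}=1-\frac{1-|X_{k-1}|}{m_k}\le1 .$$

**Step 5 (read off the two derivatives).** The image under $T^n$ of the line $c=$ const is, near $p$, a graph $a=\psi(c,b)$ with $\partial_b\psi=D_{n-1}/D_n=1/m_n=\sigma_n$. The map $(c,t)\mapsto(a,b)$ has Jacobian $1$. It is the composition of $(c,t)\mapsto(c,b)$, of Jacobian $D_n$, and $(c,b)\mapsto(\psi(c,b),b)$, of Jacobian $\partial_c\psi$. So $\partial_c\psi=1/D_n$. In the coordinates $(c,b)$,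
$$\partial_c\sigma_n=\partial_c\partial_b\psi=\partial_b\frac1{D_n}=-\frac{X_n}{D_n},\qquad\text{while}\quad\partial_c\sigma_n=(\partial_a\sigma_n)\,\partial_c\psi=\frac{\partial_a\sigma_n}{D_n}.$$
Hence $\partial_a\sigma_n=-X_n$, of modulus $\le1$. Along the curve, $\partial_b\sigma_n+\sigma_n\partial_a\sigma_n=\frac d{dy_n}\frac1{m_n}=-\kappa_n/m_n^2$, of modulus at most $\varepsilon_n/m_n=\varepsilon_n(1-\varepsilon_n)\le\frac14$. So $|\partial_b\sigma_n|\le\frac14+1=\frac54$. $\square$

Put $s=\sigma\circ\iota$, that is, $s(a,b)=\sigma(b,a)$. Then $s$ is continuous, $0\le s\le\frac{b^2}{1+b^2}$, and for $b\ne0$ we have $s>0$ and, by (2) and $T^{-1}\iota=\iota T$,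
$$\frac1{s(p)}=2+b^{-2}-s(Tp).\tag{3}$$

## Stable and unstable leaves

**Definition (leaves).** *Unstable leaves* are the graphs $a=\psi(b)$, $b\in\mathbb R$, of the solutions of $\psi'=\sigma(\psi,b)$. *Stable leaves* are the graphs $b=\varphi(a)$, $a\in\mathbb R$, of the solutions of $\varphi'=s(a,\varphi)$. A set is *stable-saturated* (*unstable-saturated*) if it is a union of stable (unstable) leaves.

By Proposition 4 the right sides are Lipschitz in the unknown, and they are bounded, so solutions are unique and global. Each point lies on exactly one leaf of each kind. Leaves have slopes in $[0,1)$ in the sense of these equations. $\iota$ exchanges the two families and $p\mapsto-p$ preserves each.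

*Examples.* $\{a=0\}$ is an unstable leaf, since $\sigma(0,b)=0$, and $\{b=0\}$ is a stable leaf. A curved one: $\{2b-\frac1b=a,\ b>0\}$ is a graph over $a\in\mathbb R$, with slope $db/da=1/(2+b^{-2})$. $T$ maps it into $\{b=0\}$, where $s=0$, so by (3) this slope equals $s$. The curve is a stable leaf, and it passes through $(0,\frac1{\sqrt2})$.

For stable leaves $\varphi_1<\varphi_2$ and unstable leaves $\psi_1<\psi_2$, Proposition 4 gives
$$\Bigl|\frac d{da}\log(\varphi_2-\varphi_1)\Bigr|\le1,\qquad\Bigl|\frac d{db}\log(\psi_2-\psi_1)\Bigr|\le1.\tag{4}$$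
Let $\lambda(p)$ be the height at $a=0$ of the stable leaf through $p$. By (4), for fixed $a$ the map $b\mapsto\lambda(a,b)$ is an increasing bi-Lipschitz bijection of $\mathbb R$ with constants $e^{\pm|a|}$. The leaf through $(a,b)$ has over $a'$ a height within $|a-a'|$ of $b$, so $|\lambda(a,b)-\lambda(a',b)|\le e^{|a'|}|a-a'|$. Hence $\lambda$ is locally Lipschitz on $\mathbb R^2$.

**Lemma 5.** Let $p,q$ be on one stable leaf and $m\ge0$.

(i) If $T^mp$ is defined, so is $T^mq$; these points lie on one stable leaf; and $y_j(p),y_j(q)$ have the same sign in $\{-,0,+\}$ for $0\le j\le m$. The difference $\Delta_j=y_j(q)-y_j(p)$ lies between $0$ and $\Delta_{j-1}$ for $0\le j\le m$.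

(ii) If $p\in\mathcal D^+$, then $q\in\mathcal D^+$. If moreover $\liminf_n|y_n(p)|<\infty$, then $\Delta_n\to0$.

*Proof.* (i) Since $\{b=0\}$ is a leaf, every other stable leaf lies in $\{b>0\}$ or in $\{b<0\}$, so $y_0(p)$ and $y_0(q)$ have the same sign. On a leaf $b=\varphi(a)$ with $b\ne0$ we have $s>0$, so the first coordinate $\varphi(a)$ of the image under $T$ is strictly increasing in $a$. $T$ maps the tangent $(1,s)$ to $(s,(2+b^{-2})s-1)$, of slope $2+b^{-2}-1/s(p)=s(Tp)$ by (3). By uniqueness the image lies in one stable leaf. Now induct: as long as $T^{j+1}p$ is defined, $y_j(p)\ne0$, so $y_j(q)\neq0$, and the argument applies to $T^jp,T^jq$. Since $T^jp=(y_{j-1},y_j)(p)$ and $T^jq$ lie on a graph with slopes in $[0,1)$, $\Delta_j$ lies between $0$ and $\Delta_{j-1}$.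

(ii) The first claim follows from (i). If $|y_n(p)|\le M$, then on the arc between $T^np$ and $T^nq$ we have $|b|\le M':=M+|\Delta_{-1}|$, so the slope is at most $\frac{M'^2}{1+M'^2}$ and $|\Delta_n|\le\frac{M'^2}{1+M'^2}|\Delta_{n-1}|$. If this happens for infinitely many $n$ with the same $M$, then $\Delta_n\to0$, since $|\Delta_n|$ never increases. $\square$

Note $T^nq-T^np=(\Delta_{n-1},\Delta_n)$. Through $\iota$ the analogous statements hold for unstable leaves and $n\to-\infty$.

## A zero–one law for two Lipschitz families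

This replaces the step "a function of $\alpha$ alone equal to a function of $\beta$ alone is constant".

**Lemma 6.** If $A^s$ is a stable-saturated Borel set, $A^u$ an unstable-saturated Borel set and $\mu(A^s\triangle A^u)=0$, then $A^s$ is null or conull.

*Proof.* **Step 1 (reduce to a subset of a line).** Let $E=\{t:(0,t)\in A^s\}$, a Borel set, so $A^s=\lambda^{-1}(E)$. On each vertical line $A^s$ is the preimage of $E$ under a bi-Lipschitz bijection. By Fubini, $A^s$ is null (conull) iff $E$ is.

**Step 2 (look at $A^s$ along unstable leaves).** The purpose is to transfer "null or full" from one unstable leaf to $E$. Let $\psi_c$ be the unstable leaf with $\psi_c(0)=c$. By (4), $c\mapsto\psi_c(b)$ is a bi-Lipschitz bijection of $\mathbb R$ for each $b$, and $(c,b)\mapsto(\psi_c(b),b)$ is a homeomorphism of the plane. On almost every horizontal line $A^s\triangle A^u$ is null, and so is its preimage under $c\mapsto\psi_c(b)$. By Fubini in the $(c,b)$-plane, for a.e. $c$ the following holds: for a.e. $b$, the point $(\psi_c(b),b)$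 is in $A^s$ iff it is in $A^u$. But membership in $A^u$ depends on $c$ only. So for such $c$ the set of $b$ with $\lambda(\psi_c(b),b)\in E$ is null or conull. Let $I_c=\{\lambda(\psi_c(b),b):b\in\mathbb R\}$, an interval. The map $b\mapsto\lambda(\psi_c(b),b)$ is locally Lipschitz, hence sends null sets to null sets. So $E\cap I_c$ is null or of full measure in $I_c$.

**Step 3 (one leaf sees almost everything).** The purpose is to make $I_c$ large. By (4), comparing with the leaf $\{a=0\}$, $|\psi_c(b)|\le e^{|b|}|c|$. Given $Q>0$, as $c\to0$ we get $\lambda(\psi_c(\pm(Q+1)),\pm(Q+1))\to\lambda(0,\pm(Q+1))=\pm(Q+1)$. So $I_c\supset[-Q,Q]$ for small $|c|$, and there are arbitrarily small admissible $c$. Hence $E\cap[-Q,Q]$ is null or full in $[-Q,Q]$ for every $Q$. The alternative cannot change with $Q$, so $E$ is null or conull. $\square$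

## Either a.e. orbit is recurrent or a.e. orbit escapes

Let $g(a,b)=e^{-|a|-|b|}\in L^1$, let
$$\mathcal R^+=\Bigl\{p\in\mathcal D^+:\liminf_{n\to\infty}|T^np|<\infty\Bigr\},$$
and let $\mathcal R^-=\iota\mathcal R^+$, the same set for $n\to-\infty$. Both are Borel. By Lemma 5, $|T^nq-T^np|$ is bounded along leaves, so $\mathcal R^+$ is stable-saturated and $\mathcal R^-$ is unstable-saturated.

**Proposition 7.** Either $\mathcal R^+$ is conull and $T$ is conservative, or $\mathcal R^+$ is null.

*Proof.* Let $\mathcal D=\mathcal C\sqcup\mathcal W$, $\mathcal W=\bigsqcup_nT^nW$, be the Hopf decomposition. Then $\int_W\sum_{n\in\mathbb Z}g\circ T^n\,d\mu=\int_{\mathcal W}g\,d\mu<\infty$, so for a.e. $p\in W$, and hence for a.e. $p\in\mathcal W$, $\sum_ng(T^np)<\infty$. Thus $|T^np|\to\infty$ as $n\to\pm\infty$. On the other hand, by Poincaré recurrence applied to $\mathcal C\cap\{|p|\le r\}$ for $r=1,2,\dots$, a.e. $p\in\mathcal C$ returns infinitely often, in both time directions, to some bounded set. So $\mathcal R^+=\mathcal C=\mathcal R^-$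 up to null sets. Apply Lemma 6 to $A^s=\mathcal R^+$ and $A^u=\mathcal R^-$: $\mathcal C$ is null or conull. $\square$

## Conservativity implies ergodicity

**Proposition 8.** If $T$ is conservative, then $T$ is ergodic.

*Proof.* By Proposition 7, $\mathcal R^\pm$ are conull (if $T$ is conservative, $\mathcal C$ is conull). Let $\chi$ be continuous with compact support and $f=\chi g$. By Hopf's ratio theorem
$$\frac{\sum_{j<n}f(T^jp)}{\sum_{j<n}g(T^jp)}\longrightarrow f^*(p):=E_{g\mu}(\chi\mid\mathcal I)(p)\qquad\text{a.e.},$$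
and the same holds for $T^{-1}$ with the same limit.

**Step 1 (forward ratios are constant along stable leaves).** Let $p\in\mathcal R^+$ and $q$ be on its stable leaf. Then $\sum_{j\ge0}g(T^jp)=\infty$, and $|T^jq-T^jp|\to0$ by Lemma 5(ii). As $\log g$ is Lipschitz, $g(T^jq)/g(T^jp)\to1$. As $\chi$ is bounded and uniformly continuous,
$$f(T^jq)-f(T^jp)=\bigl(\chi(T^jq)-\chi(T^jp)\bigr)g(T^jq)+\chi(T^jp)\bigl(g(T^jq)-g(T^jp)\bigr)=o(1)\,g(T^jp).$$
Since $\sum_jg(T^jp)$ diverges, the numerators at $p$ and $q$ differ by $o\bigl(\sum_{j<n}g(T^jp)\bigr)$ and the denominators have ratio tending to $1$. The ratios are bounded by $\sup|\chi|$. So their difference tends to $0$.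

**Step 2 (apply the zero–one law).** For real $r$ let $A^s$ be the set of $p\in\mathcal R^+$ at which the forward ratio limit exists and exceeds $r$, and $A^u\subset\mathcal R^-$ its backward analog. By Step 1 and its mirror image they are stable- and unstable-saturated Borel sets, and both equal $\{f^*>r\}$ up to null sets. By Lemma 6, $\{f^*>r\}$ is null or conull for every $r$. So $f^*$ is a.e. constant, equal to $\int\chi g\,d\mu/\int g\,d\mu$.

**Step 3 (pass to invariant sets).** If $A$ is a measurable invariant set, then for all such $\chi$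
$$\int_A\chi g\,d\mu=\int_Af^*g\,d\mu=\theta\int\chi g\,d\mu,\qquad\theta=\frac{\int_Ag\,d\mu}{\int g\,d\mu}.$$
So $1_A=\theta$ a.e., and $A$ is null or conull. $\square$

It remains to prove that $\mathcal R^+$ is not null. The rest of the proof of Theorem 2 is devoted to this.

## Exact Cauchy laws, one coordinate at a time

Start on the line $a=0$, at $(0,t)$. On this line $y_n$ and $v_n$ are rational functions of $t$: for example $v_1=t-\frac1t$ and $y_1=2t-\frac1t$. Give $t$ the Cauchy density $\rho(t)=\frac1{\pi(1+t^2)}$; let $\mathbb P,\mathbb E$ refer to this law. For $z\in\mathbb H$ (the upper half plane) and a bounded interval $J$ put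
$$P_z(t)=\frac{\operatorname{Im}z}{\pi|t-z|^2},\qquad\omega_J(w)=\int_J\frac{\operatorname{Im}w}{\pi|x-w|^2}\,dx .$$
Thus $\rho=P_i$.

**Lemma 9.** For $n\ge0$, the real rational functions $f=y_n$ and $f=v_n$ map $\mathbb H$ to $\mathbb H$, and for such $f$ and all $z\in\mathbb H$
$$\int_{\mathbb R}1[f(t)\in J]\,P_z(t)\,dt=\omega_J(f(z)).\tag{5}$$

*Proof.* Let $w_{-1}=0$, $w_0=z\in\mathbb H$, $w_{n+1}=2w_n-\frac1{w_n}-w_{n-1}$ and $d_n=\operatorname{Im}(w_n-w_{n-1})$. Then $d_0=\operatorname{Im}z>0$ and $d_{n+1}=d_n+\operatorname{Im}w_n/|w_n|^2$, so inductively $d_n>0$ and $\operatorname{Im}w_n=\sum_{j\le n}d_j>0$. As $w_n=y_n(z)$ and $w_n-w_{n-1}=v_n(z)$, the first claim follows; such $f$ is nonconstant, since a real constant is not in $\mathbb H$. The function $\omega_J\circ f$ is bounded and harmonic on $\mathbb H$. It extends continuously by $1[f(t)\in J]$ to all real $t$ except the finitely many poles of $f$ and points with $f(t)\in\partial J$. So it is the Poisson integral of these boundary values, which is (5). $\square$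

With $z=i$: since $v_1(i)=2i$ and $y_1(i)=3i$, $v_1$ is Cauchy of scale $2$ and $y_1$ is Cauchy of scale $3$. In general, for $z=i\eta$ we have $w_n=i\eta_n$. Put $\delta_n=\eta_n-\eta_{n-1}$ with $\eta_{-1}=0$; then
$$\delta_0=\eta_0=\eta,\qquad\delta_{n+1}=\delta_n+\frac1{\eta_n}.$$

**Lemma 10.** For every $\eta>0$, $\delta_n\sim\sqrt{2\log n}$, $\eta_n\ge(n+1)\eta$ and $\eta_n\le(n+1)\delta_n$. From now on let $\eta_n,\delta_n$ refer to $\eta=1$. Then $v_n(z)/\delta_n\to i$ for every $z\in\mathbb H$, and with $A_n=\{t:|v_n(t)|\le1\}$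
$$\delta_n\int1_{A_n}P_z\,dt\to\frac2\pi\qquad\text{for every }z\in\mathbb H.\tag{6}$$

*Proof.* **Step 1 (imaginary axis).** The purpose is the growth of $\delta_n$. $\delta_n$ increases and $\eta_n=\sum_{j\le n}\delta_j$, which gives the two bounds for $\eta_n$. Hence $\delta_n=\eta+\sum_{j<n}1/\eta_j\le C_\eta(1+\log(n+1))$. So $\sum(\delta_n/\eta_n)^2<\infty$, $\sum\eta_n^{-2}<\infty$ and $\delta_n/\eta_n\to0$. For $n\ge1$ we have $\delta_n/\eta_n<1$, so $\delta_n/\eta_n$ stays away from $1$ for $n\ge1$ and
$$\log\eta_n-\log\eta_{n-1}=-\log\Bigl(1-\frac{\delta_n}{\eta_n}\Bigr)=\frac{\delta_n}{\eta_n}+O_\eta\Bigl(\frac{\delta_n^2}{\eta_n^2}\Bigr).$$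
Sum this and $\delta_{n+1}^2-\delta_n^2=2\delta_n/\eta_n+\eta_n^{-2}$: we get $\delta_n^2=2\log\eta_n+O_\eta(1)$. As $\log\eta_n=\log n+O_\eta(\log\log n)$ for $n\ge3$, $\delta_n\sim\sqrt{2\log n}$, for every $\eta$.

**Step 2 (all $z$).** The purpose is to leave the imaginary axis. $V_n=v_n/\delta_n$ maps $\mathbb H$ to $\mathbb H$ holomorphically, and $V_n(i)=i$. By Schwarz–Pick, $V_n(z)$ stays within hyperbolic distance $\operatorname{dist}(z,i)$ of $i$; so $(V_n)$ is locally bounded, hence normal by Montel. By Step 1 any subsequential limit $V$ satisfies $V(i\eta)=i$ for all $\eta>0$, because the velocities for $\eta$ and for $1$ are asymptotically equal. So $V\equiv i$, and $V_n\to i$ pointwise.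

**Step 3 (the law of $v_n$).** By (5) with $J=[-1,1]$ the integral in (6) is $\omega_J(v_n(z))$, where $v_n(z)=\delta_n(i+o(1))$ and $\delta_n\to\infty$. For $|x|\le1$ the integrand in $\omega_J$ is $\frac{1+o(1)}{\pi\delta_n}$ uniformly, and $|J|=2$. $\square$

Now the approach that suggests itself: show that $\sum_n\mathbb P(|y_n|\le Q,\ |v_n|\le1)=\infty$, and hope to deduce recurrence from a second moment bound. The single laws are known exactly:
$$\mathbb P(|y_n|\le Q)=\frac2\pi\arctan\frac Q{\eta_n}\ge\frac c{n\sqrt{\log n}},\qquad\mathbb P(|v_n|\le1)\sim\frac2{\pi\sqrt{2\log n}}$$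
(the first bound for fixed $Q\ge1$ and large $n$), and even the first of these has divergent sum. The approach stops at the word "and". Formula (5) concerns one rational function of $t$ at a time, because its proof composes a harmonic function with one self-map of $\mathbb H$; the event $\{|y_n|\le Q,|v_n|\le1\}$ is not of that form. Knowing the two laws does not help: $\mathbb P(|y_n|\le Q)\le\frac{2Q}{\pi(n+1)}$ is so much smaller than $\mathbb P(|v_n|\le1)$ that, as far as the laws tell, all slow points could be far away and all points near $0$ fast.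

The way around is to accept that slow points are far away. A slow point with $|y_n|$ large is close in time to the *turning point* of its excursion, where $v$ changes sign. Read backward from the turning point, an orbit is again an orbit. So the chance to be carried from a fixed bounded set $K$ to a given turning box, and the chance to be carried from this box to $K$, are the same. If the two are independent inside the box, the chance of $K\to$ box $\to K$ is the square of a quantity whose sum over boxes is under control, and Cauchy–Schwarz bounds the sum of squares from below. Independence comes from the leaves: the past depends on the unstable leaf, the future on the stable one. We now need the set $K$, a second moment bound, the product structure of the boxes, and a count of how often a box can be hit.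

## The return set $K$

Let
$$K=\Bigl\{(a,b):\ a,b>0,\ 2b-\frac1b-a<0,\ 2a-\frac1a-b<0\Bigr\}.$$
So $T^\ell p\in K$ iff $(y_{\ell-2},y_{\ell-1},y_\ell,y_{\ell+1})$ has signs $(-,+,+,-)$. Clearly $\iota K=K$. The point $(\frac1{\sqrt2},\frac1{\sqrt2})$ of the period-four orbit is in $K$. Let $I=(0,\frac1{\sqrt2})$.

**Lemma 11.** (a) $K\subset(0,1)^2$.

(b) $K=\{\lambda(p)\in I,\ a>0,\ 2a-\frac1a<b\}$. The part of $K$ on the stable leaf with $\lambda=t\in I$ is the arc over $0<a<a^*(t)$ with $\frac1{\sqrt2}<a^*(t)\le1$. For Borel $E\subset I$,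
$$\frac1{e\sqrt2}|E|\le\mu(K\cap\lambda^{-1}E)\le e|E|.\tag{7}$$

(c) For $\ell\ge2$, $T^{-\ell}K$ is open and stable-saturated, $T^\ell K=\iota T^{-\ell}K$ is open and unstable-saturated.

*Proof.* (a) Adding the two inequalities gives $a+b<\frac1a+\frac1b=\frac{a+b}{ab}$, so $ab<1$. Let $b\ge a$; then $a<1$. If $b\ge1$, then $2b<a+\frac1b<2$, a contradiction. The case $a\ge b$ is symmetric.

(b) The curve $\{2b-\frac1b=a,\ b>0\}$ is a stable leaf with $\lambda=\frac1{\sqrt2}$, as we saw. Points with $b>0$ and $2b-\frac1b-a<0$ are those strictly between the leaves $\{b=0\}$ and this one, that is, those with $\lambda\in I$. This gives the description of $K$. Along the leaf $\varphi$ with $\lambda=t\in I$, the function $2a-\frac1a-\varphi(a)$ has positive derivative $2+a^{-2}-\varphi'$ on $a>0$, starts at $-\infty$, and is negative for $a\le\frac1{\sqrt2}$, where $2a-\frac1a\le0<\varphi$. With (a), the arc is as claimed. For (7) use Fubini on vertical lines. For $0<a<\frac1{\sqrt2}$ the whole section $\{b:\lambda(a,b)\in E\}$ belongs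 to $K$ and has measure $\ge e^{-1}|E|$; for $0<a<1$ it has measure $\le e|E|$; for other $a$ it does not meet $K$.

(c) $T^{-\ell}K$ is the set where $T^{\ell+1}$ is defined and $y_{\ell-2},\dots,y_{\ell+1}$, with indices $\ge0$, have prescribed signs. By Lemma 5(i) it is stable-saturated. From $T^\ell=\iota T^{-\ell}\iota$ and $\iota K=K$ we get $T^\ell K=\iota T^{-\ell}K$. Openness is clear. $\square$

Let $N_L(p)=\sum_{\ell=2}^L1_K(T^\ell p)$, where undefined terms count as $0$. By (c), $N_L(p)=N_L(0,\lambda(p))$. Put $\mu_\ell=\mu(K\cap T^{-\ell}K)$. On $I$ we have $\rho\ge\frac2{3\pi}$, since $t^2<\frac12$. As $K\subset\lambda^{-1}(I)$, (7) gives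
$$\mu_\ell\le e\,\bigl|\{t\in I:T^\ell(0,t)\in K\}\bigr|\le\frac{3\pi e}2\,\mathbb P(T^\ell\in K)\qquad(\ell\ge2),\tag{8}$$
where $\mathbb P(T^\ell\in K)$ stands for $\mathbb P(T^\ell(0,t)\in K)$.

## The second moment of the number of visits

Divergence of $\sum_\ell\mathbb P(T^\ell\in K)$ alone would not produce points with infinitely many visits: the events $[0,\frac1\ell]$ in $[0,1]$ have divergent total measure, but only the point $0$ is in infinitely many of them. The next lemma supplies the missing independence.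

**Lemma 12.** $\mathbb EN_L^2\le\mathbb EN_L+2C_0(\mathbb EN_L)^2$.

*Proof.* **Step 1 (reduce to one visit followed by others).** $T^ip\in K$ and $T^{i+1}p\in K$ are incompatible: the first forces $y_{i+1}<0$, the second $y_{i+1}>0$. So in $N_L^2=N_L+2\sum_{i<j}1_K(T^i)1_K(T^j)$ only $j\ge i+2$ occurs, and
$$\mathbb EN_L^2\le\mathbb EN_L+2\sum_{i=2}^L\mathbb E\bigl[1_K(T^i)\,N_L\circ T^i\bigr].$$
It suffices to show $\mathbb E[1_K(T^i)N_L\circ T^i]\le C_0\,\mathbb P(T^i\in K)\,\mathbb EN_L$ for each $i\ge2$. Fix $i$.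

**Step 2 (the image of each branch is a full graph).** The purpose is to describe $T^i$ on $\{(0,t)\}$. Let $V$ be a component of $\mathbb R\setminus\{\text{zeros of }y_0,\dots,y_{i-1}\}$ (successively defined); the union of these $V$ is the set where $T^i(0,t)$ is defined. On $V$, $D_j=dy_j/dt\ge1$ for $0\le j\le i$. At a finite left endpoint $t_0$ of $V$ let $j\le i-1$ be the first index with $y_j(t_0)=0$; then $y_j,v_j$ are continuous at $t_0$. As $y_j$ is increasing, $y_j\to0+$ as $t\downarrow t_0$, so $v_{j+1},y_{j+1}\to-\infty$, and then by (1) $v_k,y_k\to-\infty$ for all $j<k\le i$. At finite right endpoints similarly $y_i\to+\infty$. As $t\to\pm\infty$, $y_0=v_0=t$ and by (1) $y_i\to\pm\infty$. So $y_i:V\to\mathbb R$ is an increasing bijection, and $\Gamma=T^i(\{0\}\times V)$ is a graph $a=\psi(b)$, $b\in\mathbb R$, with $\psi'=D_{i-1}/D_i=\sigma_i\le\frac{a^2}{1+a^2}$.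

**Step 3 ($\Gamma\cap K$).** The signs of $y_{i-2},y_{i-1}$ are constant on $V$ (here $i\ge2$ is used). If they are not $(-,+)$, then $\Gamma\cap K=\emptyset$. If they are, then $\psi>0$, and a point of $\Gamma$ is in $K$ iff $b>0$ and $2b-\frac1b-\psi(b)<0$. This last function increases from $-\infty$ on $b>0$ and is negative for $b\le\frac1{\sqrt2}$. With Lemma 11(a), $\Gamma\cap K=\{0<b<b^*\}$ with $\frac1{\sqrt2}<b^*\le1$.

**Step 4 (the density on $\Gamma\cap K$ is nearly constant).** On $\Gamma$ the law of $b=y_i$ has density $q=\rho(t)/D_i$, so $(\log q)'=\frac{\rho'}{\rho}\frac1{D_i}-X_i$, where $X_i$ is as in the proof of Proposition 4 with $c=0$. By Step 4 there, and $|\rho'/\rho|=\frac{2|t|}{1+t^2}\le1$, we get $|(\log q)'|\le2$. So $\sup q\le e^2\inf q$ on $(0,b^*)$, and $\int_0^{b^*}q\,db\ge\frac1{\sqrt2}\inf q$. Therefore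
$$\int_0^{b^*}N_L\,q\,db\le\sqrt2\,e^2\Bigl(\int_0^{b^*}q\,db\Bigr)\int_0^{b^*}N_L(\psi(b),b)\,db .$$

**Step 5 (compare with a fresh start).** The purpose is to bound the last integral by $\mathbb EN_L$, using that $\Gamma$ is transverse to the stable leaves. Let $b<b'$ in $(0,b^*)$, $a=\psi(b)$, $a'=\psi(b')$. As $a<1$ on $K$, $\psi'\le\frac12$ there, so the stable leaf $\varphi$ through $(a,b)$ satisfies $b'-\varphi(a')\ge(b'-b)-(a'-a)\ge\frac12(b'-b)$. Since $0<a'<1$, (4) gives $\lambda(a',b')-\lambda(a,b)\ge\frac1{2e}(b'-b)$. As $N_L$ depends only on $\lambda$, and $\lambda\in I$ on $K$,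
$$\int_0^{b^*}N_L(\psi(b),b)\,db\le2e\int_IN_L(0,t)\,dt\le2e\cdot\frac{3\pi}2\,\mathbb EN_L=3\pi e\,\mathbb EN_L .$$
Summing over $V$ we obtain the claim with $C_0=3\sqrt2\,\pi e^3$. $\square$

**Corollary 13.** If $\sum_\ell\mu_\ell=\infty$, then $\mathcal R^+$ is not null.

*Proof.* By (8), $\mathbb EN_L\to\infty$. By Paley–Zygmund and Lemma 12, for large $L$
$$\mathbb P\bigl(N_L\ge\tfrac12\mathbb EN_L\bigr)\ge\frac{(\mathbb EN_L)^2}{4\,\mathbb EN_L^2}\ge\frac1{4(1/\mathbb EN_L+2C_0)}\ge c>0 .$$
Hence $\mathbb P(N_\infty\ge M)\ge c$ for all $M$, where $N_\infty=\lim N_L$, and $\mathbb P(N_\infty=\infty)\ge c$. The set $\{N_\infty=\infty\}$ is contained in $\mathcal D^+$ and is of the form $\lambda^{-1}(E)$ with $|E|>0$, so it has positive area (Fubini and (4)). It lies in $\mathcal R^+$ because $K$ is bounded. $\square$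

So the goal is now $\sum_\ell\mu_\ell=\infty$.

## Many points of $K$ are slow at time $n$

**Lemma 14.** For each fixed $Q$ there is $n_Q$ such that for $n\ge n_Q$ the set
$$B_n=\{p\in K\cap\mathcal D:\ |v_n|\le2,\ |y_n|\ge Q\}\quad\text{satisfies}\quad\mu(B_n)\ge\frac c{\sqrt{\log n}},\tag{9}$$
with $c$ independent of $Q$.

*Proof.* **Step 1 (slow times for $t\in I$).** Formula (6) concerns all of $\mathbb R$; the purpose is to localize it to $I$. Let $x_0=\frac1{2\sqrt2}$ be the midpoint of $I$. For $t\notin I$ we have $(t-x_0)^2\ge\frac18$, so $1+t^2\le1+2x_0^2+2(t-x_0)^2=\frac54+2(t-x_0)^2\le12(t-x_0)^2$, hence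
$$P_{x_0+i\epsilon}(t)\le\frac{\epsilon}{\pi(t-x_0)^2}\le12\,\epsilon\,P_i(t).$$
Take $\epsilon=\frac1{48}$. By (6) at $x_0+i\epsilon$ and at $i$,
$$\delta_n\int_{A_n\cap I}P_{x_0+i\epsilon}\,dt\ge\frac2\pi-\frac14\cdot\frac2\pi-o(1)\ge\frac1\pi$$
for large $n$. As $P_{x_0+i\epsilon}\le\frac1{\pi\epsilon}$, we get $|A_n\cap I|\ge\epsilon/\delta_n$.

**Step 2 (few of these are near $0$).** As $\rho\ge\frac2{3\pi}$ on $I$, (5) at $z=i$ gives, for $Q'>0$,
$$|\{t\in I:|y_n(t)|\le Q'\}|\le\frac{3\pi}2\cdot\frac2\pi\arctan\frac{Q'}{\eta_n}\le\frac{3Q'}{n+1}.$$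

**Step 3 (from the line to $K$).** Let $p\in K$ and $t=\lambda(p)\in I$ with $T^n(0,t)$ defined, which excludes finitely many $t$. Apply Lemma 5(i) to $(0,t)$ and $p$: $\Delta_{-1}=a\in(0,1)$, so $0\le\Delta_n\le\Delta_{n-1}\le a<1$. Hence $|y_n(p)-y_n(0,t)|\le1$ and $|v_n(p)-v_n(0,t)|=|\Delta_n-\Delta_{n-1}|\le1$. Now apply (7) to $E=\{t\in I:|v_n|\le1,\ |y_n|>Q+1\}$, for which $|E|\ge\frac\epsilon{\delta_n}-\frac{3(Q+1)}{n+1}\ge\frac c{\sqrt{\log n}}$ for $n\ge n_Q$. Up to a null set $K\cap\lambda^{-1}E\subset B_n$. $\square$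

## Turning boxes and their product structure

Write $u=\frac{a+b}2$, $v=b-a$. Then $da\,db=du\,dv$, $\iota(u,v)=(u,-v)$, and $u_n:=u(T^np)=y_n-\frac12v_n$. For integers $k\ge1$ let
$$C_k=\Bigl\{k\le u<k+1,\ |v|\le\frac1k\Bigr\},\qquad C_{-k}=-C_k .$$
Then $\iota C_k=C_k$ for all $k$. At height about $k$ the velocity changes by about $1/k$ per unit of time, so an orbit that turns there is in $C_k$ near the moment of turning.

**Lemma 15 (slopes).** There are $Y_0,c_1,C_1$ with $\frac{c_1}u\le1-\sigma\le\frac{C_1}u$ and $\frac{c_1}u\le1-s\le\frac{C_1}u$ whenever $u\ge Y_0$, $|v|\le1$.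

*Proof.* As $s=\sigma\circ\iota$ and $\iota$ preserves $u$ and $|v|$, it suffices to treat $\sigma$. Take $Y_0=21$. Let $u(p)=Y\ge Y_0$, $x_{-1}=b$, $x_0=a$, $x_{j+1}=2x_j-\frac1{x_j}-x_{j-1}$, so $T^{-j}p=(x_j,x_{j-1})$, and let $M=\lfloor Y/10\rfloor\ge Y/20$.

**Step 1 (the past orbit stays near height $Y$ for time $M$).** We have $|x_0-Y|\le\frac12$, $|x_0-x_{-1}|\le1$ and $x_{j+1}-x_j=(x_j-x_{j-1})-\frac1{x_j}$. As long as $x_0,\dots,x_j\ge\frac Y2$ and $j+1\le M$, $|x_{j+1}-x_j|\le1+\frac{2(j+1)}Y\le2$. So inductively $|x_j-Y|\le\frac12+2j\le\frac12+\frac Y5\le\frac Y2$ for $0\le j\le M$, and $\frac Y2\le x_j\le2Y$.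

**Step 2 (a scalar recursion).** The purpose is to turn (2) into a recursion for $1-\sigma$. Put $e^{(j)}=\frac1{\sigma(T^{-j}p)}-1>0$ for $0\le j\le M$ and $f(x)=\frac x{1+x}$. As $1-\sigma(T^{-j}p)=f(e^{(j)})$, (2) says
$$e^{(j)}=x_j^{-2}+f(e^{(j+1)})\quad(0\le j<M),\qquad\frac1{4Y^2}\le x_j^{-2}\le\frac4{Y^2}.$$

**Step 3 (upper bound).** We claim $e^{(M-i)}\le\frac1i+\frac{4i}{Y^2}$ for $1\le i\le M$. For $i=1$ use $f<1$. Inductively use $f(x+z)\le f(x)+z$ and $f(\frac1i)=\frac1{i+1}$. With $i=M$: $1-\sigma(p)=f(e^{(0)})\le e^{(0)}\le\frac{20}Y+\frac{4}{10Y}\le\frac{21}Y$.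

**Step 4 (lower bound).** We claim $e^{(M-i)}\ge z_i:=\frac i{8Y^2}$ for $0\le i\le M$. For $i=0$ it is clear. Inductively, as $f$ is increasing, $f(z)\ge z-z^2$ and $z_i\le\frac1{80Y}$, so $e^{(M-i-1)}\ge\frac1{4Y^2}+z_i-z_i^2\ge z_i+\frac1{8Y^2}=z_{i+1}$. So $e^{(0)}\ge\frac M{8Y^2}\ge\frac1{160Y}$. By Step 3, $e^{(0)}\le1$, so $1-\sigma(p)=f(e^{(0)})\ge\frac12e^{(0)}\ge\frac1{320Y}$. $\square$

**Lemma 16 (product structure).** There are $k_1,B,C_6,c$ such that for $|k|\ge k_1$, every unstable-saturated Borel set $U$ and every stable-saturated Borel set $S$,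
$$\mu(U\cap S\cap\hat C_k)\ge c\,|k|\,\mu(U\cap C_k)\,\mu(S\cap C_k),\qquad\hat C_k:=\Bigl\{|u-k|\le B,\ |v|\le\frac{C_6}{|k|}\Bigr\}.$$

The factor $|k|$ is what independence predicts, as $\mu(C_k)=2/|k|$.

*Proof.* By $p\mapsto-p$ we may take $k>0$.

**Step 1 (leaves as graphs over $u$).** The purpose is to see how leaves cross the box. On an unstable leaf $dv=(1-\sigma)\,db$ and $du=\frac{1+\sigma}2\,db$, so it is a graph over $u\in\mathbb R$ with $1-\sigma\le\frac{dv}{du}\le2(1-\sigma)$, and $v$ is strictly increasing in $u$. On a stable leaf, by $\iota$, $-\frac{dv}{du}\in[1-s,2(1-s)]$ and $v$ is strictly decreasing in $u$. Let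
$$c_2=\frac{c_1}2,\quad C_2=4C_1,\quad B=2+\frac1{c_2},\quad C_6=2BC_2,\quad\Omega_k=\{|u-k|\le B,\ |v|\le1\}.$$
For $k$ large, $\frac k2\le u\le2k$ and $u\ge Y_0$ on $\Omega_k$, and Lemma 15 gives there
$$\frac{c_1}{2k}\le1-\sigma,\,1-s\le\frac{2C_1}k<1,\qquad\frac{c_2}k\le\Bigl|\frac{dv}{du}\Bigr|\le\frac{C_2}k\ \text{ on leaves.}$$
Take also $k>C_6$. Let $J_k=[k-\frac1{c_2},\,k+1+\frac1{c_2}]\subset[k-B+1,k+B-1]$.

**Step 2 (labels).** We name a leaf by the place where it crosses $v=0$. Take a leaf through a point of $C_k$ and follow it in the direction of $u$ in which $|v|$ decreases. As long as $v\ne0$ and $|u-k|\le B$ it stays in $\Omega_k$, and $|v|\le\frac1k$ decreases at rate $\ge\frac{c_2}k$ in $u$. So it reaches $v=0$ within $u$-distance $\frac1{c_2}$, at a point with $u\in J_k$. By strict monotonicity this is its only zero of $v$. Label leaves meeting $\{v=0\}$ by this $u$-value: $\xi$ for unstable, $\zeta$ for stable ones. The leaf with label $\xi$ passes through $(a,b)=(\xi,\xi)$.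

Leaves with labels in $J_k$ satisfy $|v|\le C_6/k$ for $|u-k|\le B$: starting from $v=0$ we move a $u$-distance of at most $2B$ inside $|u-k|\le B$, and as long as $|v|\le1$ we have $|v|\le2BC_2/k=C_6/k<1$; by continuity $|v|\le1$ is never violated. In particular these arcs lie in $\Omega_k$ and in $\hat C_k$.

**Step 3 (leaves with labels $\xi<\xi'$ are at distance about $(\xi'-\xi)/k$).** This converts label measure into area. Let $\Psi(\xi,b)$ be the $a$-coordinate at height $b$ of the unstable leaf with label $\xi$. For $\xi<\xi'$ in $J_k$,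
$$\Psi(\xi',\xi')-\Psi(\xi,\xi')=\xi'-\Bigl(\xi+\int_\xi^{\xi'}\sigma\,db\Bigr)=\int_\xi^{\xi'}(1-\sigma)\,db,$$
the integral being along the leaf $\xi$. On this arc $u\in[\xi,\xi']\subset J_k$, as $\frac{du}{db}\in[\frac12,1]$. So the arc lies in $\Omega_k$ and the integral is in $[\frac{c_1}{2k},\frac{2C_1}k](\xi'-\xi)$. For $|b-k|\le B+1$ we have $|b-\xi'|\le2B$, and (4) gives
$$\frac{c_4}k(\xi'-\xi)\le\Psi(\xi',b)-\Psi(\xi,b)\le\frac{C_4}k(\xi'-\xi)\qquad(|b-k|\le B+1).\tag{10}$$
By $\iota$ the same holds for the stable leaves $b=\Phi(\zeta,a)$ and $|a-k|\le B+1$.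

**Step 4 (upper bounds).** Let $\Xi=\{\xi\in J_k:(\xi,\xi)\in U\}$ and $Z=\{\zeta\in J_k:(\zeta,\zeta)\in S\}$, Borel sets. By Step 2 every leaf of $U$ through a point of $C_k$ has its label in $\Xi$, and similarly for $S$ and $Z$. On $C_k$ the coordinate $b=u+\frac v2$ ranges in an interval of length $\le2$ inside $|b-k|\le B+1$, and so does $a$. By (10) and Fubini
$$\mu(U\cap C_k)\le\frac Ck|\Xi|,\qquad\mu(S\cap C_k)\le\frac Ck|Z|.$$

**Step 5 (two leaves meet once, inside $\hat C_k$).** Let $\xi,\zeta\in J_k$. As functions of $u$, $v$ increases on the $\xi$-leaf and vanishes at $u=\xi$; it decreases on the $\zeta$-leaf and vanishes at $u=\zeta$. The difference of the two is strictly monotone and changes sign between $\xi$ and $\zeta$. So the leaves meet exactly once, at a point with $u$ between $\xi$ and $\zeta$. Hence $u\in J_k$, and the point is in $\hat C_k$.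

**Step 6 (along a $\xi$-leaf, the label $\zeta$ is a Lipschitz function of $b$).** The purpose is a lower bound for the set of heights where the $\xi$-leaf meets $S$. Fix $\xi\in J_k$ and let $(a,b),(a',b')$, $b<b'$, be its intersections with the leaves $\zeta,\zeta'$, labels in $J_k$. The arc of the $\xi$-leaf between them has $u\in J_k$, so lies in $\Omega_k$, and $(1-\frac{2C_1}k)(b'-b)\le a'-a\le b'-b$. On the arc of the $\zeta$-leaf over $[a,a']$, $u$ increases from $u(a,b)\in J_k$ to at most $\frac12(a'+b+(a'-a))\le\frac12(a'+b')=u(a',b')\in J_k$. So this arc lies in $\Omega_k$ too, and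
$$b+\Bigl(1-\frac{2C_1}k\Bigr)(a'-a)\le\Phi(\zeta,a')\le b+(a'-a)\le b'.$$
Hence
$$0\le b'-\Phi(\zeta,a')\le(b'-b)\Bigl(1-\bigl(1-\tfrac{2C_1}k\bigr)^2\Bigr)\le\frac{4C_1}k(b'-b).$$
As $b'=\Phi(\zeta',a')$ and $|a'-k|\le B+1$, (10) for $\Phi$ gives $|\zeta'-\zeta|\le C_5(b'-b)$ with $C_5=4C_1/c_4$.

**Step 7 (lower bound).** By Steps 5 and 6, for each $\xi\in\Xi$ the set of $b$ at which the $\xi$-leaf meets leaves with labels in $Z$ is mapped *onto* $Z$ by a $C_5$-Lipschitz map, so it has outer measure at least $|Z|/C_5$. It is contained in the section at $\xi$ of the Borel set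
$$G=\{(\xi,b):\ \xi\in\Xi,\ (\Psi(\xi,b),b)\in S\cap\hat C_k\},$$
so every such section has measure at least $|Z|/C_5$. On $\hat C_k$ we have $|b-k|\le B+1$, so by (10), for each $b$, the set $\{a:(a,b)\in U\cap S\cap\hat C_k\}$ has measure at least $\frac{c_4}k|\{\xi:(\xi,b)\in G\}|$. By Fubini $\mu(U\cap S\cap\hat C_k)\ge\frac{c_4}k\cdot\frac{|\Xi||Z|}{C_5}$. Combine with Step 4. $\square$

## Turning points of slow orbits, and how often a box is hit

**Lemma 17 (heights).** If $p\in K\cap\mathcal D$, $n\ge1$, $|v_n|\le2$, then $|y_n|<6n$.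

*Proof.* Suppose $y_n\ge6n$. We show $y_j\ge3n$ downward in $j$. If $y_i\ge3n$ for $j\le i\le n$, where $j\ge1$, then $v_i=v_n+\sum_{l=i}^{n-1}\frac1{y_l}\le2+\frac n{3n}\le3$ for these $i$, so $y_{j-1}=y_n-\sum_{i=j}^nv_i\ge6n-3n=3n$. Hence $y_0\ge3n$, contradicting $y_0\in(0,1)$. If $y_n\le-6n$, the same argument for $-y$ gives $y_0\le-3n$, a contradiction. $\square$

From now on $k_1$ is fixed so large that Lemma 16 and Lemma 19 below hold; then put $Q=k_1+100$ and use $B_n$ from (9) with this $Q$. Let $W_N=[\frac N{300},338N]\cap\mathbb Z$.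

**Lemma 18 (turning points).** For $N$ large, $N\le n\le2N$ and $p\in B_n$, there are $n'\in W_N$ and $k$ with $k_1\le|k|\le720N$, $|n-n'|\le140|k|$ and $T^{n'}p\in C_k$.

*Proof.* Replacing the orbit by its negative if necessary, which exchanges $C_k$ and $C_{-k}$, we may assume $y:=y_n\ge Q$. Of the initial condition we use only $y_0<1$, which holds in both cases. By Lemma 17, $y<6n\le12N$. Note $e^4<55$.

**Step 1 (rising orbits: $0<v_n\le2$).** Here the turning point is in the future. Let $n'\ge n$ be the first index with $v_{n'+1}\le0$. For $n\le j\le n'$ we have $0<v_j\le2$ and $y\le y_j\le y+2(j-n)$. From $\sum_{j=n}^{n'-1}\frac1{y_j}=v_n-v_{n'}<2$ and comparison with $\int\frac{dx}{y+2x}$ we get $\frac12\log\frac{y+2(n'-n)}y\le2$. The same estimate, applied up to any index before the first such time, shows that $n'$ exists. So $n'-n\le28y$ and $y_{n'}\le57y$. Since $v_{n'}>0\ge v_{n'}-\frac1{y_{n'}}$, we have $0<v_{n'}\le\frac1{y_{n'}}$. Put $k=\lfloor u_{n'}\rfloor$. As $k\le u_{n'}\le y_{n'}$, $v_{n'}\le\frac1k$, so $T^{n'}p\in C_k$.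 Moreover $k\ge y_{n'}-\frac12v_{n'}-1\ge y-2\ge k_1$, and $n'-n\le28y\le28(k+2)\le140k$, and $k\le57\cdot12N\le720N$, and $N\le n'\le n+168n\le338N$.

**Step 2 (falling orbits: $-2\le v_n\le0$).** Here the turning point is in the past. If $v_j\le0$ for all $1\le j\le n$, then $y_0\ge y_1\ge\dots\ge y_n\ge Q>1$, a contradiction. So let $n'\in[1,n)$ be the largest index with $v_{n'}>0$. Then $y_{n'}\ge y_{n'+1}\ge\dots\ge y_n>0$, and $v_{n'+1}\le0$ gives $0<v_{n'}\le\frac1{y_{n'}}$. As in Step 1, $T^{n'}p\in C_k$ with $k=\lfloor u_{n'}\rfloor\ge y-2\ge k_1$. For $n'<j\le n$, $v_j$ decreases in $j$, so $-2\le v_n\le v_j\le0$, and $y_j\le y+2(n-j)$ for $n'\le j\le n$. From $\sum_{j=n'+1}^{n-1}\frac1{y_j}=v_{n'+1}-v_n\le2$ we get $\frac12\log\frac{y+2(n-n')}{y+2}\le2$, so $n-n'\le28(y+2)\le28(k+4)\le140k$. Also $y_{n'}\le y+56(y+2)\le60y$ because $y\ge100$, so $k\le720N$.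

**Step 3 (in Step 2, $n'$ is not too small).** First, $n'>\frac Y4$ with $Y=y_{n'}$. Otherwise we argue downward in $j$: if $y_i\ge\frac Y2$ for $j\le i\le n'$, where $j\ge1$, then $v_i=v_{n'}+\sum_{l=i}^{n'-1}\frac1{y_l}\le\frac1Y+\frac{2(n'-i)}Y\le1$ for these $i$, so $y_{j-1}\ge Y-(n'-j+1)\ge\frac34Y$. Hence $y_0\ge\frac34Y>1$, a contradiction. Now if $28(y+2)\le\frac N2$, then $n'\ge n-\frac N2\ge\frac N2$. Otherwise $y>\frac N{56}-2$, so $n'>\frac Y4\ge\frac y4\ge\frac N{224}-\frac12\ge\frac N{300}$ for large $N$. And $n'<n\le2N$. So $n'\in W_N$. $\square$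

**Lemma 19 (counting).** For $k_1$ large, all large $N$ and all $p\in K\cap\mathcal D$,
$$\sum_{n\in W_N}\ \sum_{|k|\ge k_1}|k|\,1_{\hat C_k}(T^np)\le CN.$$

*Proof.* **Step 1 (one set instead of many boxes).** If $T^np\in\hat C_k$, then $|u_n-k|\le B$ and, for $k_1\geq 2B$, $\frac{|k|}2\le|u_n|\le2|k|$. For given $n$ there are at most $2B+1$ such $k$. So it suffices to bound $\sum_{n\in W_N}|u_n|1_H(T^np)$ with
$$H=\Bigl\{|u|\ge k_1-B,\ |v|\le\frac{C_7}{|u|}\Bigr\},\qquad C_7=2C_6 .$$

**Step 2 (after a hit at height $h$, few hits for time $h/8$).** Let $T^np\in H$ with $u_n=h>0$, where $k_1$ is so large that $h\ge1$ and $C_7/h\le\frac14$. We claim that for $n\le i\le n+\frac h8$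
$$\frac h2\le y_i\le2h,\qquad|v_i|\le\frac{C_7}h+\frac{2(i-n)}h\le\frac12 .$$
For $i=n$ this holds, as $y_n=h+\frac12v_n$. If it holds up to $i$ and $i+1\le n+\frac h8$, then $v_{i+1}=v_n-\sum_{l=n}^i\frac1{y_l}$ gives the bound for $v_{i+1}$, and $|y_{i+1}-h|\le\frac18+\frac12(i+1-n)\le\frac18+\frac h{16}\le\frac h2$. Also $|u_i-h|\le\frac38+\frac h{16}\le\frac h2$, so $\frac h2\le u_i\le2h$. Moreover $v_i\le\frac{C_7}h-\frac{i-n}{2h}$. If $T^ip\in H$, then $v_i\ge-\frac{C_7}{u_i}\ge-\frac{2C_7}h$, so $i-n\le6C_7$. Thus the hits of $H$ in $[n,n+\frac h8]$ contribute at most $2(6C_7+1)h$ to the sum. The case $u_n<0$ is symmetric.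

**Step 3 (greedy choice of hits).** The purpose is to sum the contributions. Let $n_1$ be the first hit in $W_N$ and $n_{j+1}$ the first hit in $W_N$ after $n_j+\frac{h_j}8$, where $h_j=|u_{n_j}|$. Every hit lies in some $[n_j,n_j+\frac{h_j}8]$, so the sum is at most $2(6C_7+1)\sum_jh_j$. As $n_{j+1}-n_j>\frac{h_j}8$, $\sum_{j\text{ not last}}\frac{h_j}8\le338N$. For the last $j$, Lemma 17 applies because $|v_{n_j}|\le\frac14$, so $h_j\le|y_{n_j}|+1\le6\cdot338N+1$. $\square$

## Time reversal, Cauchy–Schwarz, and the divergence of $\sum\mu_\ell$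

**Proposition 20.** $\sum_\ell\mu_\ell=\infty$.

*Proof.* Let $N$ be large, in particular so that $n\ge2$ for $n\in W_N$. Let $\mathcal K=\{k\in\mathbb Z:k_1\le|k|\le720N\}$ and
$$\Theta_k=\sum_{n\in W_N}\mu(T^nK\cap C_k)=\sum_{n\in W_N}\mu(K\cap T^{-n}C_k).$$

**Step 1 (the boxes receive enough mass).** Every $p\in B_n$, $N\le n\le2N$, is in $K\cap T^{-n'}C_k$ for some $(n',k)$ as in Lemma 18, and a given $(n',k)$ serves at most $280|k|+1$ values of $n$. By (9),
$$\frac{cN}{\sqrt{\log N}}\le\sum_{n=N}^{2N}\mu(B_n)\le\sum_{n'\in W_N}\sum_{k\in\mathcal K}(280|k|+1)\,\mu(K\cap T^{-n'}C_k)\le C\sum_{k\in\mathcal K}|k|\Theta_k .$$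

**Step 2 (square it).** We want squares because each will count passages $K\to C_k\to K$. By Cauchy–Schwarz and $|\mathcal K|\le1440N$,
$$\sum_{k\in\mathcal K}k^2\Theta_k^2\ge\frac cN\Bigl(\sum_{k\in\mathcal K}|k|\Theta_k\Bigr)^2\ge\frac{cN}{\log N}.$$

**Step 3 (time reversal).** The purpose is to read one factor $\Theta_k$ as a statement about the future of the box. For $m\ge2$, Lemma 11(c) and $\iota C_k=C_k$ give $\mu(T^{-m}K\cap C_k)=\mu(\iota(T^mK\cap C_k))=\mu(T^mK\cap C_k)$.

**Step 4 (glue past and future).** By Lemma 11(c), Lemma 16 applies to $U=T^nK$ and $S=T^{-m}K$. With Step 3,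
$$\sum_{n,m\in W_N}\sum_{k\in\mathcal K}|k|\,\mu(T^nK\cap T^{-m}K\cap\hat C_k)\ge c\sum_{k\in\mathcal K}k^2\Theta_k^2\ge\frac{cN}{\log N}.$$

**Step 5 (bound the left side by the $\mu_\ell$).** Applying $T^{-n}$, the left side equals $\sum_{n,m}\sum_k|k|\,\mu(K\cap T^{-(n+m)}K\cap T^{-n}\hat C_k)$. Group by $\ell=n+m$ and use Lemma 19: it is at most
$$\sum_{\ell\in W_N+W_N}\int_{K\cap T^{-\ell}K}\ \sum_{n\in W_N}\sum_{k\in\mathcal K}|k|\,1_{\hat C_k}(T^np)\,d\mu\le CN\sum_{\ell\in W_N+W_N}\mu_\ell .$$
Hence, for all large $N$,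
$$\sum_{N/150\le\ell\le676N}\mu_\ell\ge\frac c{\log N}.$$

**Step 6 (disjoint windows).** For $N=10^{6j}$ these windows of $\ell$ are disjoint, because $150\cdot676<10^6$. So $\sum_\ell\mu_\ell\ge\sum_{j\ge j_0}\frac c{6j\log10}=\infty$. $\square$

**Proof of Theorem 2.** By Proposition 20 and Corollary 13, $\mathcal R^+$ is not null. By Proposition 7, $T$ is conservative. By Proposition 8, $T$ is ergodic. $T$ is $F$ in area-preserving linear coordinates. $\blacksquare$

## Products with probability-preserving maps: proof of Theorem 3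

Let $R$ be as in Theorem 3. We work with $T\times R$ on $\mathcal D\times X$.

**Step 1 (conservativity).** The function $G(p,x)=g(p)$ is positive and integrable, and $\sum_{n\ge0}g(T^np)=\infty$ on $\mathcal R^+$, so for a.e. $p$. If $W$ is wandering for $T\times R$, then $\int_W\sum_nG\circ(T\times R)^n\,d(\mu\times\nu)\le\int G\,d(\mu\times\nu)<\infty$, so the sum is finite a.e. on $W$. Hence $W$ is null.

**Step 2 (ratio limits depend on $x$ only).** Here we run Hopf's argument slice by slice. Let $f(p,x)=g(p)\chi(p)\theta(x)$ with $\chi$ continuous of compact support and $\theta$ bounded Borel. By the ratio theorem the forward and backward ratios of the sums of $f$ and $G$ along $T\times R$ converge a.e. to the same limit $f^*$, the conditional expectation of $\chi\theta$ on the invariant $\sigma$-algebra for the measure $g\mu\times\nu$. Fix $x$. If $p\in\mathcal R^+$ and $q$ is on its stable leaf, $(p,x)$ and $(q,x)$ have the same second coordinates $R^jx$ at all times, so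
$$f(T^jq,R^jx)-f(T^jp,R^jx)=\theta(R^jx)\bigl((\chi g)(T^jq)-(\chi g)(T^jp)\bigr)=o(1)\,g(T^jp),$$
as in Step 1 of Proposition 8. So the forward ratios at the two points have the same limit behavior; likewise the backward ratios agree along unstable leaves. By Fubini, for a.e. $x$ both limits exist and equal $f^*(p,x)$ for a.e. $p$. For such $x$ and each real $r$, the set of $p\in\mathcal R^+$ whose forward ratio limit at $(p,x)$ exists and exceeds $r$ is a stable-saturated Borel set, its backward analog in $\mathcal R^-$ is an unstable-saturated Borel set, and both equal $\{f^*(\cdot,x)>r\}$ up to null sets. By Lemma 6, $f^*(\cdot,x)$ is a.e. constant.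

**Step 3 (ergodicity of $T\times R$).** So $f^*$ is a.e. a function of $x$ alone; as $f^*$ is $T\times R$-invariant, this function is $R$-invariant, hence constant because $R$ is ergodic. The functions $\chi\theta$ span a dense subspace of $L^1(g\mu\times\nu)$ and conditional expectation is continuous there. So the conditional expectation of every function is constant, and applied to $1_A$ with $A$ invariant this shows that $A$ is null or conull.

**Step 4 (powers).** It suffices to take $k\ge1$. Let $R$ be the rotation $j\mapsto j+1$ of $\mathbb Z/k$. If $A$ is $T^k$-invariant, then $\bigcup_{j=0}^{k-1}T^jA\times\{j\}$ is $T\times R$-invariant, since $T^kA\times\{0\}=A\times\{0\}$. So it is null or conull, and therefore so is $A$.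

**Step 5 (eigenfunctions).** Let $f\circ T=\zeta f$ with $0\ne f\in L^\infty$. Then $|\zeta|=1$, because $f\circ T$ and $f$ have the same essential supremum of the modulus. Let $R$ be multiplication by $\zeta$ on the closed subgroup of the circle generated by $\zeta$, with Haar measure; it is ergodic. The function $f(p)\bar x$ is $T\times R$-invariant, since $\zeta\bar\zeta=1$. So it is a.e. equal to a constant, nonzero because $f\ne0$. Then $f$ is a.e. constant and so is $x$. This forces the group to be trivial: $\zeta=1$ and $f$ is constant.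

**Step 6 (invariant measures).** Let $h\mu$ be $\sigma$-finite and invariant. For $A=T^{-1}E$ we get $\int_Ah\,d\mu=\int_Eh\,d\mu=\int_Ah\circ T\,d\mu$, so $h\circ T=h$ a.e. by uniqueness of densities. By ergodicity $h$ is constant.

**Step 7 (averages).** For $f\in L^1$, $\frac1n\sum_{j<n}f\circ T^j$ converges a.e. to an invariant $L^1$ function by Birkhoff's theorem in its $\sigma$-finite form. By ergodicity this is an integrable constant on a space of infinite measure, which is $0$. As $T$ is $F$ in area-preserving linear coordinates, Theorem 3 is proved. $\blacksquare$
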